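# C\*-envelopes and boundary quotients of cancellative monoids

## 1. Theorem A and what it asserts

**Theorem A.** Let $M$ be a cancellative monoid with $I_l(M)\ltimes\Omega$ Hausdorff. There is a surjective $*$-homomorphism
$$Q:C^*_\lambda(M)\to\partial C^*_\lambda(M),\qquad \lambda_M(p)\mapsto v_p ,$$
which is completely isometric on $\mathcal A_\lambda(M)$. Any $*$-homomorphism $\pi$ of $\partial C^*_\lambda(M)$ that is bounded below on $Q(\mathcal A_\lambda(M))$ is injective. Consequently $C^*_{\mathrm{env}}(\mathcal A_\lambda(M))\cong\partial C^*_\lambda(M)$.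

All the objects are defined below. In words: a monoid $M$ acts on $\ell^2(M)$ by left translations, and these operators generate a non-selfadjoint algebra $\mathcal A_\lambda(M)$ and a C\*-algebra $C^*_\lambda(M)$. Two constructions produce a smaller C\*-algebra. One is purely operator-theoretic: take the smallest C\*-algebra generated by a completely isometric copy of $\mathcal A_\lambda(M)$, the C\*-envelope. The other is purely combinatorial: take the right ideals of $M$, form a space of characters and a groupoid over it, and cut down to the closure of the maximal characters. The theorem says that the two agree.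

The question behind it appears in "Non-Embeddable Right LCM Semigroups": if $M$ is a cancellative *finitely aligned* monoid, is $C^*_{\mathrm{env}}(\mathcal A_\lambda(M))\cong\partial C^*_\lambda(M)$? We ask this for those $M$ with $I_l(M)\ltimes\Omega$ Hausdorff, so that the right-hand side is defined. Theorem A answers yes for every such $M$, via $\lambda_M(p)\mapsto v_p$; finite alignment turns out not to be needed. Results of Brix, Bruce and Dor-On (2024) give the isomorphism for groupoid-embeddable left cancellative small categories and, separately, for cancellative right LCM monoids. There are cancellative finitely aligned monoids that are neither right LCM nor group-embeddable.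

Sections 2–8 prove Theorem A. Sections 9–11 state and prove a refinement, Theorem B, which among other things removes the Hausdorff hypothesis from the description of the envelope and shows that right cancellation cannot be dropped.

## 2. Monoids, constructible ideals and operator algebras

Let $M$ be a monoid. It is **left cancellative** if $ca=cb$ implies $a=b$, **right cancellative** if $ac=bc$ implies $a=b$, and **cancellative** if both hold. *Throughout, $M$ is left cancellative*; right cancellation is mentioned whenever it is used.

For $p\in M$ put $pM=\{pm:m\in M\}$. The monoid $M$ is **right LCM** if each $pM\cap qM$ is empty or of the form $rM$, and **finitely aligned** if each $pM\cap qM$ is a finite union $r_1M\cup\dots\cup r_kM$ with $k\ge0$. Right LCM implies finitely aligned. The converse fails. Take $M=\{0,2,3,4,\dots\}$ under addition. Then $2+M=\{2,4,5,\dots\}$ and $3+M=\{3,5,6,\dots\}$ meet in $\{5,6,7,\dots\}=(5+M)\cup(6+M)$. This is not of the form $r+M$, since $r+M$ omits $r+1$.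

**Definition (inverse hull).** Let $L_p:M\to M$, $m\mapsto pm$, an injective map. $I=I_l(M)$ is the inverse monoid of partial bijections of $M$ generated by all $L_p$ and $L_p^{-1}$ (with $\mathrm{dom}(L_p^{-1})=pM$). Products are compositions where defined: $st$ means first $t$, then $s$, and $\mathrm{dom}(st)=t^{-1}(\mathrm{dom}(s)\cap\mathrm{im}(t))$. The empty map may or may not occur in $I$.

**Definition (constructible ideals).** $\mathcal J=\mathcal J_M$ is the smallest family of subsets of $M$ that contains $M$ and $\emptyset$ and is closed under $X\mapsto pX$ and $X\mapsto p^{-1}X=\{m:pm\in X\}$.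

For $M=\mathbb N$ (with $0$, under addition) the family $\mathcal J$ consists of $\emptyset$ and the sets $[n,\infty)$, and $L_mL_n^{-1}$ is the shift $x\mapsto x+m-n$ from $[n,\infty)$ onto $[m,\infty)$.

**Definition (algebras).** $\lambda(m)=\lambda_M(m)$ is the isometry $\delta_x\mapsto\delta_{mx}$ on $\ell^2(M)$; it is isometric because $M$ is left cancellative. $C^*_\lambda(M)$ is the C\*-algebra generated by the $\lambda(m)$, and $\mathcal A_\lambda(M)$ is the norm-closed algebra they generate, that is, the closed linear span of $\{\lambda(m):m\in M\}$. It is unital, as $\lambda(1)=1$.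

**Completely isometric maps and the C\*-envelope.** A linear map $\varphi$ between operator algebras acts entrywise on matrices, $\varphi^{(n)}:M_n(\mathcal A)\to M_n(\mathcal B)$. It is *completely isometric* if every $\varphi^{(n)}$ is isometric. It is *bounded below* if $\|\varphi(y)\|\ge c\|y\|$ for all $y$ and some $c>0$. We use the universal property of the C\*-envelope (Hamana). For a unital operator algebra $\mathcal A$ there is a C\*-algebra $C^*_{\mathrm{env}}(\mathcal A)$, generated by the image of a completely isometric homomorphism $\kappa$ of $\mathcal A$, such that for every completely isometric homomorphism $\iota$ of $\mathcal A$ onto a generating subalgebra of a C\*-algebra $B$ there is a surjective $*$-homomorphism $\pi:B\to C^*_{\mathrm{env}}(\mathcal A)$ with $\pi\circ\iota=\kappa$.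

For example, let $\mathcal A$ be the disc algebra, sitting in $C(\mathbb T)$. A quotient of $C(\mathbb T)$ is the restriction to a closed set $K\subseteq\mathbb T$. If $\zeta\in\mathbb T\setminus K$, the function $\tfrac12(1+\bar\zeta z)$ has norm $1$ on $\mathbb T$ but norm $<1$ on $K$. So no proper quotient of $C(\mathbb T)$ is isometric on $\mathcal A$, and the universal map $\pi$ out of $C(\mathbb T)$ must be injective: the envelope is $C(\mathbb T)$.

## 3. Domains, and pushing a point into or away from them

Before defining characters we collect the combinatorics. Part (c) of the next lemma is the engine of the whole proof.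

**Lemma 1.**
(a) For $s\in I$, $\mathrm{dom}(s)\in\mathcal J$ is a right ideal, and $s(xm)=s(x)m$ for $x\in\mathrm{dom}(s)$, $m\in M$. For $\emptyset\ne X\in\mathcal J$ we have $\mathrm{id}_X\in I$. $\mathcal J$ is closed under finite intersections.
(b) If $q\in\mathrm{dom}(s)$, then $sL_q=L_{s(q)}$. If $qM\cap\mathrm{dom}(s)=\emptyset$, then $sL_q$ is the empty map.
(c) Given $s_1,\dots,s_k\in I$ and $p\in M$, there is $q\in pM$ such that for each $i$ either $q\in\mathrm{dom}(s_i)$ or $qM\cap\mathrm{dom}(s_i)=\emptyset$.

*Proof.* (a) *We follow a word in the generators from right to left.* The domains $M$ and $pM$ of $L_p$ and $L_p^{-1}$ are right ideals, and both maps commute with right multiplication: $p(xm)=(px)m$ and $L_p^{-1}(pym)=ym$. Both properties pass to compositions. Further, $\mathrm{dom}(a_1\cdots a_n)$ is the preimage under $a_n$ of $\mathrm{dom}(a_1\cdots a_{n-1})$. The preimage of $X$ under $L_p$ is $p^{-1}X$, and under $L_p^{-1}$ it is $pX$. So the domains of elements of $I$ are exactly the sets obtained from $M$ by finitely many operations $X\mapsto pX$, $X\mapsto p^{-1}X$.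 Since these operations send $\emptyset$ to $\emptyset$, those sets are all the members of $\mathcal J$, except possibly $\emptyset$. If $\emptyset\ne X\in\mathcal J$, write $X=\mathrm{dom}(s)$; then $\mathrm{id}_X=s^{-1}s\in I$. If $X,Y\in\mathcal J$ are nonempty, $\mathrm{id}_X\mathrm{id}_Y=\mathrm{id}_{X\cap Y}\in I$ has domain $X\cap Y$, so $X\cap Y\in\mathcal J$.

(b) If $q\in\mathrm{dom}(s)$, then $sL_q(m)=s(qm)=s(q)m$ for every $m\in M$ by (a). The second claim is clear.

(c) *We treat the $s_i$ one at a time.* Let $q_0=p$. If $q_{i-1}M\cap\mathrm{dom}(s_i)\ne\emptyset$, choose $q_i$ in this set; otherwise put $q_i=q_{i-1}$. The alternative achieved at stage $i$ survives all later stages: if $q\in\mathrm{dom}(s_i)$, then $qm\in\mathrm{dom}(s_i)$ because the domain is a right ideal, and if $qM\cap\mathrm{dom}(s_i)=\emptyset$, then $qmM\cap\mathrm{dom}(s_i)=\emptyset$. So $q=q_k$ works. $\square$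

In the free monoid on $a,b$ take $s=L_a^{-1}$, with domain $aM$. The element $q=a$ satisfies the first alternative, $q=b$ the second, and $q=1$ neither. So one really has to move away from $p=1$, but one may do so inside any prescribed $pM$.

## 4. Characters, maximal characters and germs

**Definition (characters).** $\Omega$ is the set of maps $\chi:\mathcal J\to\{0,1\}$ with $\chi(M)=1$, $\chi(\emptyset)=0$, $\chi(X\cap Y)=\chi(X)\chi(Y)$, with the topology of pointwise convergence. It is a closed subset of $\{0,1\}^{\mathcal J}$, hence compact Hausdorff. $\Omega(X)=\{\chi:\chi(X)=1\}$ is clopen.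

A character is determined by its support $\{X:\chi(X)=1\}$, and the supports are exactly the *filters*: families that contain $M$, omit $\emptyset$, and are closed under intersections and under passing to larger members of $\mathcal J$. In particular $X\subseteq Y$ gives $\Omega(X)\subseteq\Omega(Y)$. Each $m\in M$ gives a character $\chi_m$, with $\chi_m(X)=1$ iff $m\in X$.

**Definition (boundary).** $\Omega_{\max}$ is the set of characters with maximal support, $\partial\Omega=\overline{\Omega_{\max}}$, $\partial\Omega(X)=\partial\Omega\cap\Omega(X)$. Also put $\Omega_\lambda=\overline{\{\chi_m:m\in M\}}$.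

**Definition (action and germs).** For $s\in I$ and $\chi\in\Omega(\mathrm{dom}(s))$ let $(s.\chi)(X)=\chi(s^{-1}(X\cap\mathrm{im}(s)))$. For $X\neq\emptyset$ the set on the right is $\mathrm{dom}(\mathrm{id}_Xs)\in\mathcal J$. This is a homeomorphism $\Omega(\mathrm{dom}(s))\to\Omega(\mathrm{im}(s))$ with inverse given by $s^{-1}$, and $(st).\chi=s.(t.\chi)$. The groupoid $H:=I\ltimes\Omega$ consists of germs $[s,\chi]$ with $\chi(\mathrm{dom}(s))=1$, where
$$[s,\chi]=[t,\chi]\iff s|_X=t|_X\text{ for some }X\in\mathcal J,\ X\subseteq\mathrm{dom}(s)\cap\mathrm{dom}(t),\ \chi(X)=1. \tag{1}$$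
The source of $[s,\chi]$ is $\chi$ and its range is $s.\chi$; the product is $[s,t.\chi][t,\chi]=[st,\chi]$, and the inverse is $[s,\chi]^{-1}=[s^{-1},s.\chi]$. The sets $[s,U]=\{[s,\chi]:\chi\in U\}$, with $U\subseteq\Omega(\mathrm{dom}(s))$ open, form a basis of open bisections (the source and range maps are injective on them), and $[s,\Omega(\mathrm{dom}(s))]$ is compact and open. Units are identified with $\Omega$ via $\chi\mapsto[\mathrm{id}_M,\chi]$.

The set $\Omega_{\max}$ is invariant. Let $\chi$ be maximal, $\chi(\mathrm{dom}(s))=1$, and let $\eta$ have support containing that of $s.\chi$. Then $\eta(\mathrm{im}(s))=1$. If $\chi(Y)=1$, then $(s.\chi)(s(Y\cap\mathrm{dom}(s)))=\chi(Y\cap\mathrm{dom}(s))=1$, so $(s^{-1}.\eta)(Y)=\eta(s(Y\cap\mathrm{dom}(s)))=1$. By maximality $s^{-1}.\eta=\chi$, so $\eta=s.\chi$. Since $I$ acts by homeomorphisms between open sets, $\partial\Omega$ is a closed invariant set.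

When $H$ is Hausdorff, the **reduced boundary quotient** is $\partial C^*_\lambda(M):=C^*_\lambda(H_{\partial\Omega})$, the reduced C\*-algebra of the restriction of $H$ to $\partial\Omega$; the definition of the reduced norm is in Section 6.

**When $M$ lies in a group $\Gamma$, $H$ is Hausdorff.** Each nonempty $s\in I$ is then a restriction of left multiplication by a single element $g_s\in\Gamma$. Two elements $s,t$ with $g_s\ne g_t$ agree nowhere, and if $g_s=g_t$ they agree on all of $\mathrm{dom}(s)\cap\mathrm{dom}(t)$. So two distinct germs $[s,\chi]\neq[t,\chi]$ have $g_s\ne g_t$ and are separated by $[s,U],[t,U]$ with $U=\Omega(\mathrm{dom}(s))\cap\Omega(\mathrm{dom}(t))$. Germs with different sources are separated because $\Omega$ is Hausdorff.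

**Example 1 ($M=\mathbb N$).** The ideals $[0,\infty)\supset[1,\infty)\supset\cdots$ form a chain, so the characters are the $\chi_n$ and one more, $\chi_\infty$, with $\chi_\infty(X)=1$ for all $X\ne\emptyset$. Only $\chi_\infty$ is maximal, and $\partial\Omega=\{\chi_\infty\}$. Two shifts have the same germ at $\chi_\infty$ iff they shift by the same integer, so $H_{\partial\Omega}\cong\mathbb Z$ and $\partial C^*_\lambda(\mathbb N)\cong C(\mathbb T)$. With $S=\lambda(1)$ the unilateral shift, $Q$ sends $S$ to $z$.

Let us see by hand why $\|f(S)\|=\|f\|_\infty$ for a polynomial $f$. Let $U$ be the bilateral shift on $\ell^2(\mathbb Z)$, so $\|f(U)\|=\|f\|_\infty$. Since $f(S)=f(U)|_{\ell^2(\mathbb N)}$, we have $\|f(S)\|\le\|f(U)\|$. Conversely, if $\xi\in\ell^2(\mathbb Z)$ has finite support, then $U^q\xi\in\ell^2(\mathbb N)$ for large $q$, and $\|f(S)U^q\xi\|=\|U^qf(U)\xi\|=\|f(U)\xi\|$. So $\mathcal A_\lambda(\mathbb N)$ is the disc algebra, and Theorem A is the computation at the end of Section 2. Note one more thing: if $b=\sum c_{mn}S^mS^{*n}$ is a finite sum and $q\ge n$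 for all $n$ that occur, then $bS^q=\sum c_{mn}S^{m+q-n}$ is a polynomial in $S$.

**Example 2 (the free monoid on $a,b$).** Here $\mathcal J=\{wM\}\cup\{\emptyset\}$: we have $p(wM)=(pw)M$, and $p^{-1}(wM)$ is $M$ if $p\in wM$, is $w'M$ if $w=pw'$, and is empty otherwise. Two ideals $wM,w'M$ meet iff one word is a prefix of the other. So a character is a finite or infinite word (its support is the set of its prefixes), and the maximal ones are the infinite words. A finite word $w$ is isolated, since $\Omega(wM)\setminus(\Omega(waM)\cup\Omega(wbM))=\{w\}$, so $\partial\Omega=\{a,b\}^{\mathbb N}$. On $\partial\Omega$ we have $1_{\partial\Omega(aM)}+1_{\partial\Omega(bM)}=1$, so $v_av_a^*+v_bv_b^*=1$, whereas in $C^*_\lambda(M)$ the element $e=1-\lambda(a)\lambda(a)^*-\lambda(b)\lambda(b)^*$ is the projection onto $\mathbb C\delta_1$. So $Q(e)=0$ with $e\ne0$. And $e\lambda(q)=0$ for every $q\ne1$.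

**Example 3 ($M=\{0,2,3,\dots\}$).** If $X\subseteq M$ is cofinite, so are $p+X$ and $\{m:p+m\in X\}$. Hence all nonempty constructible ideals are cofinite, any two of them meet, and the only maximal character is $\chi_\infty$. The germ of $L_3L_2^{-1}$ at $\chi_\infty$ shifts by $1$, and two germs at $\chi_\infty$ with the same shift are equal. So $H_{\partial\Omega}\cong\mathbb Z$ and $\partial C^*_\lambda(M)\cong C(\mathbb T)$ again, although $M$ is not right LCM.

## 5. Every open piece of the boundary contains some $\partial\Omega(pM)$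

We want to replace open subsets of $\partial\Omega$ by elements of $M$. The next lemma does this.

**Lemma 2.**
(a) $\partial\Omega(X)\ne\emptyset$ for $\emptyset\ne X\in\mathcal J$.
(b) Every open $V\subseteq\Omega$ meeting $\Omega_{\max}$ contains $\Omega(pM)$ for some $p\in M$. Hence every nonempty relatively open subset of $\partial\Omega$ contains some $\partial\Omega(pM)$.
(c) $\partial\Omega\subseteq\Omega_\lambda$.
(d) $\Omega_\lambda$ is closed and invariant.

*Proof.* (a) Pick $p\in X$. The support of $\chi_p$ contains $X$. Unions of chains of filters are filters, so by Zorn's lemma it lies in a maximal one.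

(b) Let $\chi\in V$ be maximal, with support $\mathcal F$. Shrinking $V$, and intersecting the finitely many conditions "$\eta(X_j)=1$" into one, we may take
$$V=\{\eta:\eta(X)=1,\ \eta(Y_1)=\dots=\eta(Y_k)=0\},\qquad X\in\mathcal F,\ Y_i\notin\mathcal F .$$
*First we turn each condition $\eta(Y_i)=0$ into a positive one.* For each $i$ there is $Z_i\in\mathcal F$ with $Z_i\cap Y_i=\emptyset$. Otherwise $\{W\in\mathcal J:W\supseteq Y_i\cap Z\text{ for some }Z\in\mathcal F\}$ would omit $\emptyset$, hence would be a filter; it contains $\mathcal F$ and also $Y_i$ (take $Z=M$), contradicting maximality.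

*Now we find $p$.* Put $W=X\cap Z_1\cap\dots\cap Z_k\in\mathcal F$; so $W\ne\emptyset$. If $\eta(W)=1$, then $\eta(X)=1$ and $\eta(Z_i)=1$, so $\eta(Y_i)=\eta(Y_i\cap Z_i)=\eta(\emptyset)=0$. Thus $\Omega(W)\subseteq V$. For any $p\in W$ we have $pM\subseteq W$, so $\Omega(pM)\subseteq\Omega(W)\subseteq V$.

For the second claim, an open set that meets $\partial\Omega=\overline{\Omega_{\max}}$ meets $\Omega_{\max}$.

(c) By (b), each neighbourhood of a maximal character contains some $\Omega(pM)$, which contains $\chi_p$. So $\Omega_{\max}\subseteq\Omega_\lambda$.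

(d) Closedness holds by definition. If $m\in\mathrm{dom}(s)$, then $(s.\chi_m)(X)=1$ iff $m\in s^{-1}(X\cap\mathrm{im}(s))$ iff $s(m)\in X$; so $s.\chi_m=\chi_{s(m)}$. If $\chi_{m_i}\to\chi$ and $\chi(\mathrm{dom}(s))=1$, then $m_i\in\mathrm{dom}(s)$ eventually and $\chi_{s(m_i)}=s.\chi_{m_i}\to s.\chi$. $\square$

## 6. The reduced C\*-algebra of a reduction $H_F$

Assume now that $H$ is Hausdorff, and let $F\subseteq\Omega$ be closed and invariant. $H_F$ is the set of germs with source (equivalently, range) in $F$; it is a Hausdorff étale groupoid with compact unit space $F$. On $C_c(H_F)$ we use $(fg)(\gamma)=\sum_{\alpha\beta=\gamma}f(\alpha)g(\beta)$ and $f^*(\gamma)=\overline{f(\gamma^{-1})}$. For $\chi\in F$ let $(H_F)_\chi$ be the set of germs with source $\chi$, and let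
$$\rho_\chi(f)\delta_\gamma=\sum_{\alpha}f(\alpha)\,\delta_{\alpha\gamma}\qquad(\gamma\in(H_F)_\chi),$$
where $\alpha$ runs over the elements with source equal to the range of $\gamma$, be the regular representation on $\ell^2((H_F)_\chi)$. The reduced norm is $\|f\|=\sup_{\chi\in F}\|\rho_\chi(f)\|$, and $C^*_\lambda(H_F)$ is the completion. So each $\rho_\chi$ extends to $C^*_\lambda(H_F)$, and $a=0$ if $\rho_\chi(a)=0$ for all $\chi$.

For $s\in I$ let $v_s=v_s^F$ be the indicator function of $\{[s,\chi]:\chi\in F\cap\Omega(\mathrm{dom}(s))\}$. This set is compact and open, hence also closed because $H_F$ is Hausdorff, so $v_s\in C_c(H_F)$; this is where the Hausdorff hypothesis enters. Write $v_p=v_{L_p}$, and let $v=0$ for the empty map. Directly from the definitions,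
$$v_sv_t=v_{st},\quad v_s^*=v_{s^{-1}},\quad v_{\mathrm{id}_X}=1_{F\cap\Omega(X)},\quad v_p^*v_p=1,\quad v_pv_p^*=1_{F\cap\Omega(pM)}, \tag{2}$$
$$\rho_\chi(v_p)\delta_{[t,\chi]}=\delta_{[L_pt,\chi]} . \tag{3}$$
For the first identity: a product of germs $[s,t.\chi][t,\chi]=[st,\chi]$ is formed exactly when $\chi(\mathrm{dom}(t))=1$ and $\chi(t^{-1}(\mathrm{dom}(s)\cap\mathrm{im}(t)))=1$, that is, when $\chi(\mathrm{dom}(st))=1$; and the factorization is determined by the source.

The following facts are standard (Renault, *A groupoid approach to C\*-algebras*; Sims, *Hausdorff étale groupoids and their C\*-algebras*). The proofs are short, and second countability is not needed.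

**(F1)** Restriction to units extends to a conditional expectation $E:C^*_\lambda(H_F)\to C(F)$ with $E(a)(\chi)=\langle\rho_\chi(a)\delta_\chi,\delta_\chi\rangle$. Indeed $\langle\rho_\chi(f)\delta_\chi,\delta_\chi\rangle=f(\chi)$ for $f\in C_c(H_F)$, so $\|f|_F\|_\infty\le\|f\|$, and $E$ extends by continuity as a contraction into $C(F)$. For $g\in C(F)$, regarded as a function supported on units, $gf$ and $fg$ restrict on units to $g\cdot f|_F$; so $E$ is a $C(F)$-bimodule map. Also $E(a^*a)(\chi)=\|\rho_\chi(a)\delta_\chi\|^2\ge0$.

**(F2)** If $\gamma$ has source $\chi$ and range $\eta$, then $\delta_\alpha\mapsto\delta_{\alpha\gamma}$ is a unitary $\ell^2((H_F)_\eta)\to\ell^2((H_F)_\chi)$ that intertwines $\rho_\eta$ and $\rho_\chi$ and sends $\delta_\eta$ to $\delta_\gamma$. This is right multiplication by $\gamma$, which is a bijection of fibres and commutes with left multiplication.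

**(F3)** $E$ is faithful. If $E(a^*a)=0$, then $\rho_\eta(a)\delta_\eta=0$ for all $\eta\in F$, so by (F2) $\rho_\chi(a)\delta_\gamma=0$ for all $\chi$ and all $\gamma\in(H_F)_\chi$, and $a=0$.

**(F4)** If $f\in C_c(H_F)$ is supported in an open bisection, then $\|f\|=\|f\|_\infty$. For each $\gamma$ there is at most one $\alpha$ in the bisection with source the range of $\gamma$, so $\rho_\chi(f)\delta_\gamma$ is $f(\alpha)\delta_{\alpha\gamma}$ or $0$. Different $\gamma$ give different $\alpha\gamma$, because $\alpha$ is recovered from the range of $\alpha\gamma$. So $\|\rho_\chi(f)\|\le\|f\|_\infty$, and $|f(\alpha)|=\|\rho_\chi(f)\delta_\chi\|$ when $\alpha$ has source $\chi$.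

**(F5)** $\mathrm{span}\{v_s:s\in I\}$ is dense in $C^*_\lambda(H_F)$. Let $f\in C_c(H_F)$. Its support is covered by finitely many clopen bisections $B_i=[s_i,F\cap\Omega(\mathrm{dom}(s_i))]$, and $f=\sum_if\cdot1_{B_i\setminus(B_1\cup\dots\cup B_{i-1})}$. So $f$ is a finite sum of functions $v_sg$ with $g\in C(F)$ vanishing off $\Omega(\mathrm{dom}(s))$. The span of the functions $1_{F\cap\Omega(X)}$ is a unital $*$-algebra that separates the points of $F$. By Stone–Weierstrass $g$ is a uniform limit of such combinations; multiplying by $1_{F\cap\Omega(\mathrm{dom}(s))}$ we may take all $X\subseteq\mathrm{dom}(s)$, and we drop $X=\emptyset$. Finally $v_s1_{F\cap\Omega(X)}=v_{s\,\mathrm{id}_X}$, and by (F4) uniform approximation of $g$ gives norm approximation of $v_sg$. In particular, by (2), the $v_p$, $p\in M$, generate $C^*_\lambda(H_F)$ as a C\*-algebra.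

From now on $G=H_{\partial\Omega}$, so $\partial C^*_\lambda(M)=C^*_\lambda(G)$.

## 7. The quotient map $Q$, and why it is completely isometric on $\mathcal A_\lambda(M)$

**Proposition 3.** If $M$ is left cancellative and $H$ is Hausdorff, there is a surjective $*$-homomorphism $Q:C^*_\lambda(M)\to\partial C^*_\lambda(M)$ with $Q(\lambda(p))=v_p$.

*Proof.* **Step 1: we find $C^*_\lambda(M)$ inside a groupoid algebra.** Let $F=\Omega_\lambda$. A germ at $\chi_1$ has the form $[s,\chi_1]$ with $1\in\mathrm{dom}(s)$, and then $s=sL_1=L_{s(1)}$ by Lemma 1(b). If $[L_m,\chi_1]=[L_n,\chi_1]$, then $L_m,L_n$ agree on some $X\ni1$, so $m=n$. Hence $m\mapsto[L_m,\chi_1]$ is a bijection $M\to(H_F)_{\chi_1}$, and by (3) it turns $\rho_{\chi_1}(v_p)$ into $\lambda(p)$. As the $v_p$ generate by (F5), $\rho_{\chi_1}$ is a surjection $C^*_\lambda(H_F)\to C^*_\lambda(M)$, $v_p\mapsto\lambda(p)$.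

**Step 2: we show that this surjection is injective.** Let $\rho_{\chi_1}(a)=0$. The germ $[L_m,\chi_1]$ has range $\chi_m$, so $\rho_{\chi_m}(a)=0$ for all $m$ by (F2). Thus the continuous function $E(a^*a)$ vanishes at every $\chi_m$, hence on $\Omega_\lambda$, and $a=0$ by (F3).

**Step 3: we restrict to the boundary.** $\partial\Omega\subseteq\Omega_\lambda$ is closed and invariant, so restriction of functions is a $*$-homomorphism $C_c(H_{\Omega_\lambda})\to C_c(G)$: a factorization $\gamma=\alpha\beta$ of $\gamma\in G$ stays in $G$. It is contractive, because for $\chi\in\partial\Omega$ the fibres $(H_{\Omega_\lambda})_\chi$ and $G_\chi$ coincide and $\rho_\chi(f)=\rho_\chi(f|_G)$. It sends $v_p$ to $v_p$. Composing its extension with $\rho_{\chi_1}^{-1}$ gives $Q$. The range of $Q$ is closed and contains the generators $v_p$, so $Q$ is surjective. $\square$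

Right cancellation is used in the next proposition, and nowhere else in the proof of Theorem A.

**Proposition 4.** If $M$ is cancellative and $H$ is Hausdorff, then $Q|_{\mathcal A_\lambda(M)}$ is completely isometric.

*Proof.* $Q$ is a $*$-homomorphism, so it is completely contractive. *For the lower bound we find a copy of $\ell^2(M)$ inside each boundary fibre.* Fix $\chi\in\partial\Omega$. If $[L_m,\chi]=[L_n,\chi]$, then by (1) there is $X\in\mathcal J$ with $\chi(X)=1$ and $mx=nx$ for all $x\in X$. Since $\chi(X)=1$, $X$ is not empty, and right cancellation gives $m=n$. So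
$$V:\ell^2(M)\to\ell^2(G_\chi),\qquad\delta_m\mapsto\delta_{[L_m,\chi]},$$
is an isometry, and (3) gives $\rho_\chi(v_p)V=V\lambda(p)$. By linearity and continuity $\rho_\chi(Q(a))V=Va$ for all $a\in\mathcal A_\lambda(M)$, and for $a\in M_n(\mathcal A_\lambda(M))$ the same holds with $\rho_\chi^{(n)}$ and $1\otimes V$. Hence $\|Q^{(n)}(a)\|\ge\|\rho^{(n)}_\chi(Q^{(n)}(a))(1\otimes V)\|=\|(1\otimes V)a\|=\|a\|$. $\square$

The relation $\rho_\chi(v_p)V=V\lambda(p)$ says that the range of $V$ is invariant under the $\rho_\chi(v_p)$. It need not be invariant under their adjoints, so the argument gives nothing for elements outside $\mathcal A_\lambda(M)$, as it should: Example 2 has $Q(e)=0$.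

## 8. Injectivity: the diagonal is not enough, right multiplication is

By Propositions 3 and 4, $\partial C^*_\lambda(M)$ is generated by a completely isometric copy of $\mathcal A_\lambda(M)$, so it maps onto the envelope. What remains is that this map $\pi$ is injective.

A natural first attempt is to study $\pi$ on the diagonal $C(\partial\Omega)$. This part is easy. Let $\pi\ne0$ and suppose $0\neq g\in C(\partial\Omega)\cap\ker\pi$. By Lemma 2(b), $|g|^2$ is bounded below by some $\delta>0$ on some $\partial\Omega(pM)$. This set is clopen, so $h=1_{\partial\Omega(pM)}/|g|^2$ (zero off $\partial\Omega(pM)$) is continuous, and $v_pv_p^*=1_{\partial\Omega(pM)}=h\bar gg\in\ker\pi$. Then $1=v_p^*(v_pv_p^*)v_p\in\ker\pi$, a contradiction. So *every* nonzero $\pi$ is injective on $C(\partial\Omega)$.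

To conclude one would like to say: if $0\ne a\in\ker\pi$, then $0\ne E(a^*a)\in\ker\pi$. This is the point where the attempt stops, because $\ker\pi$ need not be closed under $E$. For $M=\mathbb N$ we have $C^*_\lambda(G)=C(\mathbb T)$, $C(\partial\Omega)=\mathbb C$, and $E$ is integration. Let $\pi$ be evaluation at $z=1$. It is injective on the diagonal, and it kills $y=|1-z|^2=2-z-\bar z$, but $E(y)=2$. So the hypothesis on $\mathcal A_\lambda(M)$ must be used, and $y$ does not lie in the disc algebra.

But $yz=2z-z^2-1$ does, and $\pi$ kills it as well. Thus $\pi$ is not bounded below on the disc algebra. That is the idea: *one multiplication from the right by a suitable $v_q$ carries any finite combination of the $v_s$ into the span of the $v_m$, and $q$ can be found inside any prescribed $pM$.* The freedom in $q$ lets us place $v_q$ where $E(a^*a)$ is bounded below, so that $av_q$ is not small.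

**Proposition 5.** Let $M$ be left cancellative with $H$ Hausdorff. Let $\pi$ be a $*$-homomorphism of $\partial C^*_\lambda(M)$ and $c>0$ such that $\|\pi(y)\|\ge c\|y\|$ for all $y\in\mathrm{span}\{v_p:p\in M\}$. Then $\pi$ is injective.

*Proof.* Suppose $0\ne a\in\ker\pi$.

**Step 1: we locate a place where $a$ is visible.** By (F3), $E(a^*a)$ is a nonzero nonnegative continuous function on $\partial\Omega$. So for some $\delta>0$ the set $\{E(a^*a)>\delta\}$ is nonempty and open, and by Lemma 2(b) there is $p\in M$ with
$$E(a^*a)>\delta\quad\text{on }\partial\Omega(pM). \tag{4}$$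

**Step 2: we show that $av_q$ has norm at least $\sqrt\delta$ for every $q\in pM$.** By (2), $e:=v_qv_q^*=1_{\partial\Omega(qM)}\in C(\partial\Omega)$. As $E$ is a contractive $C(\partial\Omega)$-bimodule map,
$$\|av_q\|^2\ge\|av_qv_q^*\|^2=\|e\,a^*a\,e\|\ge\|E(e\,a^*a\,e)\|_\infty=\|e\,E(a^*a)\|_\infty\ge\delta, \tag{5}$$
because $\emptyset\ne\partial\Omega(qM)\subseteq\partial\Omega(pM)$ by Lemma 2(a).

**Step 3: we find $q\in pM$ for which $av_q$ is nearly in the span of the $v_m$.** Let $\varepsilon>0$. By (F5) choose $b=\sum_{i=1}^kc_iv_{s_i}$ with $\|a-b\|\le\varepsilon$, and choose $q\in pM$ as in Lemma 1(c) for $s_1,\dots,s_k$. By Lemma 1(b) and $v_sv_t=v_{st}$,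
$$bv_q=\sum_ic_iv_{s_iL_q}=\sum_{i:\,q\in\mathrm{dom}(s_i)}c_i\,v_{s_i(q)}\in\mathrm{span}\{v_m:m\in M\}. \tag{6}$$

**Step 4: we use the lower bound on $\pi$ to see that $av_q$ is small.** Since $av_q\in\ker\pi$,
$$c\,\|bv_q\|\le\|\pi(bv_q)\|=\|\pi(bv_q-av_q)\|\le\|b-a\|\le\varepsilon .$$
Hence $\|av_q\|\le\|(a-b)v_q\|+\|bv_q\|\le\varepsilon+\varepsilon/c$. With (5) this gives $\delta\le(\varepsilon+\varepsilon/c)^2$ for every $\varepsilon>0$ (the element $q$ depends on $\varepsilon$, but $\delta$ does not), a contradiction. $\square$

**Proof of Theorem A.** Propositions 3 and 4 give $Q$ and its complete isometry on $\mathcal A_\lambda(M)$. A $*$-homomorphism that is bounded below on $Q(\mathcal A_\lambda(M))$ is in particular bounded below on $\mathrm{span}\{v_p\}$, so it is injective by Proposition 5. Finally, $\partial C^*_\lambda(M)$ is generated by the completely isometric copy $Q(\mathcal A_\lambda(M))$ of the unital operator algebra $\mathcal A_\lambda(M)$. The universal property gives a surjective $*$-homomorphism $\pi:\partial C^*_\lambda(M)\to C^*_{\mathrm{env}}(\mathcal A_\lambda(M))$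 that is completely isometric on $Q(\mathcal A_\lambda(M))$. By Proposition 5 with $c=1$ it is injective, so it is an isomorphism. In particular the isomorphism holds for every cancellative finitely aligned $M$ with $I_l(M)\ltimes\Omega$ Hausdorff. $\blacksquare$

**Remark ("bounded below" cannot be weakened to "injective on $\mathcal A_\lambda(M)$").** For $M=\mathbb N$ let $K\subsetneq\mathbb T$ be a closed arc of positive length and $\pi:C(\mathbb T)\to C(K)$ the restriction map. It is not injective. It is injective on the disc algebra: if $f$ vanishes on $K$ and $\omega=e^{2\pi i/n}$ with $2\pi/n$ less than the length of $K$, then $\prod_{k=0}^{n-1}f(\omega^kz)$ vanishes on $\mathbb T$, hence on the disc by the maximum principle; so one of the factors is zero, and $f=0$.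

## 9. The ideal $J_0$ and Theorem B

Proposition 5 can be run inside $C^*_\lambda(M)$, without any groupoid. What it uses about elements of the kernel is that they become small after multiplication by suitable $\lambda(q)$. We make that the definition of an ideal.

Call $D\subseteq M$ *dense* if $D\cap pM\ne\emptyset$ for all $p\in M$. For $m\ne n$ let $N_{m,n}=\{x\in M:mx=nx\}$, a possibly empty right ideal. Consider the condition

> **(S)** For every finite $F\subseteq M$ there is $q\in M$ with $mqx\ne nqx$ for all $x\in M$ and all distinct $m,n\in F$.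

Right cancellative monoids satisfy (S) with $q=1$. Define
$$J_0=\{a\in C^*_\lambda(M):\ \forall p\in M\ \forall\varepsilon>0\ \exists q\in pM:\ \|a\lambda(q)\|<\varepsilon\}. \tag{7}$$
In Example 2, the projection $e$ lies in $J_0$: every $pM$ contains some $q\ne1$, and $e\lambda(q)=0$.

**The Shilov ideal.** Let $\mathcal A$ be a unital operator algebra generating $B$. Among the closed two-sided ideals $J$ of $B$ such that $\mathcal A\to B/J$ is completely isometric there is a largest one, the *Shilov ideal*, and the quotient by it is $C^*_{\mathrm{env}}(\mathcal A)$. Indeed, the kernel of the universal map $\pi:B\to C^*_{\mathrm{env}}(\mathcal A)$ is such an ideal. If $J$ is another, the universal map out of $B/J$ composed with $B\to B/J$ agrees with $\pi$ on $\mathcal A$, hence equals $\pi$, and $J\subseteq\ker\pi$.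

**Theorem B.** Let $M$ be left cancellative.
1. $J_0$ is a closed two-sided ideal of $C^*_\lambda(M)$. It contains every closed ideal $J$ for which $\mathcal A_\lambda(M)\to C^*_\lambda(M)/J$ is bounded below.
2. If (S) holds, in particular if $M$ is any cancellative monoid (no alignment or Hausdorff hypothesis), then $J_0$ is the Shilov ideal of $\mathcal A_\lambda(M)$ in $C^*_\lambda(M)$, so $C^*_{\mathrm{env}}(\mathcal A_\lambda(M))\cong C^*_\lambda(M)/J_0$.
3. If $I_l(M)\ltimes\Omega$ is Hausdorff, then $J_0\subseteq\ker Q$. If moreover (S) holds, then $J_0=\ker Q$, and $C^*_{\mathrm{env}}(\mathcal A_\lambda(M))\cong\partial C^*_\lambda(M)$ via $\lambda(p)\mapsto v_p$.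
4. (Converse.) Let $I_l(M)\ltimes\Omega$ be Hausdorff. If $Q|_{\mathcal A_\lambda(M)}$ is injective, then no $N_{m,n}$ ($m\ne n$) is dense. Hence if $M$ is left reversible ($pM\cap qM\ne\emptyset$ for all $p,q$), the following are equivalent: $M$ is right cancellative; (S); $Q|_{\mathcal A_\lambda(M)}$ is injective; $\lambda(p)\mapsto v_p$ $(p\in M)$ extends to an isomorphism $C^*_{\mathrm{env}}(\mathcal A_\lambda(M))\cong\partial C^*_\lambda(M)$.
5. Right cancellation cannot be dropped. $M=\langle a,b\mid ab=b^2\rangle$ is left cancellative and right LCM with $I_l(M)\ltimes\Omega$ Hausdorff, but $C^*_{\mathrm{env}}(\mathcal A_\lambda(M))\not\cong\partial C^*_\lambda(M)\cong C(\mathbb T)$, not even abstractly.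

## 10. Proof of Theorem B, parts 1–4

**Notation: the operators $w_s$.** For $s\in I$ let $w_s\delta_x=\delta_{s(x)}$ if $x\in\mathrm{dom}(s)$ and $w_s\delta_x=0$ otherwise. Then $w_sw_t=w_{st}$, $w_s^*=w_{s^{-1}}$, $w_{L_p}=\lambda(p)$. So the span of the $w_s$ is the $*$-algebra generated by the $\lambda(p)$, and $C^*_\lambda(M)=\overline{\mathrm{span}}\{w_s:s\in I\}$. Lemma 1(b) becomes
$$w_s\lambda(q)=\lambda(s(q))\ \text{ if }q\in\mathrm{dom}(s),\qquad w_s\lambda(q)=0\ \text{ if }qM\cap\mathrm{dom}(s)=\emptyset. \tag{8}$$

### Part 1: $J_0$ is an ideal that absorbs all bounded-below quotients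

**Step 1: we handle finitely many elements at once.** We have $\|a\lambda(qx)\|\le\|a\lambda(q)\|$. So, given $a_1,\dots,a_k\in J_0$, $p$ and $\varepsilon$, we choose $q_1\in pM$ for $a_1$, then $q_2\in q_1M$ for $a_2$, and so on; the last $q=q_k\in pM$ satisfies
$$\|a_i\lambda(q)\|<\varepsilon\quad\text{for all }i. \tag{9}$$
Hence $J_0$ is a linear subspace. It is norm closed (if $\|a-a'\|<\varepsilon/2$ and $\|a'\lambda(q)\|<\varepsilon/2$, then $\|a\lambda(q)\|<\varepsilon$), and it is a left ideal, since $\|ba\lambda(q)\|\le\|b\|\|a\lambda(q)\|$.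

**Step 2: we show that $J_0$ is a right ideal.** By linearity and closedness it suffices that $aw_s\in J_0$ for $a\in J_0$, $s\in I$. Let $p\in M$, $\varepsilon>0$, and by Lemma 1(c) choose $q\in pM$ with $q\in\mathrm{dom}(s)$ or $qM\cap\mathrm{dom}(s)=\emptyset$. In the second case $aw_s\lambda(q)=0$. In the first, apply the definition of $J_0$ with $s(q)$ in place of $p$: there is $x\in M$ with $\|a\lambda(s(q)x)\|<\varepsilon$. Then $aw_s\lambda(qx)=a\lambda(s(qx))=a\lambda(s(q)x)$ has norm $<\varepsilon$, and $qx\in pM$.

**Step 3: we show that $J_0$ contains $J$.** Let $\|y+J\|\ge c\|y\|$ for $y\in\mathcal A_\lambda(M)$, with $c>0$, and let $a\in J$, $p\in M$, $\varepsilon>0$. Choose $b=\sum c_iw_{s_i}$ with $\|a-b\|<\varepsilon$, and $q\in pM$ from Lemma 1(c). By (8), $b\lambda(q)\in\mathcal A_\lambda(M)$. As $a\lambda(q)\in J$,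
$$c\|b\lambda(q)\|\le\|b\lambda(q)+J\|\le\|b\lambda(q)-a\lambda(q)\|<\varepsilon ,$$
so $\|a\lambda(q)\|<\varepsilon+\varepsilon/c$. As $\varepsilon$ was arbitrary, $a\in J_0$.

### Part 2: under (S), $\mathcal A_\lambda(M)$ embeds completely isometrically modulo $J_0$

By Part 1, $J_0$ contains every ideal $J$ for which $\mathcal A_\lambda(M)\to C^*_\lambda(M)/J$ is completely isometric. So it suffices to show that $\mathcal A_\lambda(M)\to C^*_\lambda(M)/J_0$ is itself completely isometric, that is, $\|a-j\|\ge\|a\|$ for $a\in M_n(\mathcal A_\lambda(M))$ and $j\in M_n(J_0)$. By density let $a=\sum_{m\in F'}a_m\otimes\lambda(m)$ with $F'$ finite and $a_m\in M_n(\mathbb C)$. Let $j=(j_{kl})$, and let $\xi=\sum_{l\le n,\,m\in F}\xi_{l,m}e_l\otimes\delta_m$ be a unit vector with $F$ finite. Put $F''=F\cup F'F$.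

**Step 1: we translate from the right to a place where $j$ is negligible.** As in Example 1, translation will not affect $a$. Let $q$ be as in (S) for $F''$ and let $\varepsilon>0$. The finitely many elements $j_{kl}\lambda(m)$, $m\in F$, lie in $J_0$, so by (9) there is $q'\in qM$ with $\|j_{kl}\lambda(m)\lambda(q')\|<\varepsilon$ for all $k,l\le n$, $m\in F$.

**Step 2: we check that the translation preserves $\|\xi\|$ and $\|a\xi\|$.** Let $R:\ell^2(F'')\to\ell^2(M)$, $\delta_x\mapsto\delta_{xq'}$. Since $q'\in qM$, (S) says that the $xq'$, $x\in F''$, are distinct, so $R$ is isometric. As $\lambda(m')\delta_{mq'}=\delta_{m'mq'}$, we have $a(1\otimes R)\xi=(1\otimes R)a\xi$.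

**Step 3: we estimate.** Since $j_{kl}\delta_{mq'}=j_{kl}\lambda(m)\lambda(q')\delta_1$ has norm $<\varepsilon$ and $|\xi_{l,m}|\le1$, we get $\|j(1\otimes R)\xi\|\le n^2|F|\varepsilon$. Hence
$$\|a-j\|\ge\|(a-j)(1\otimes R)\xi\|\ge\|a\xi\|-n^2|F|\varepsilon .$$
Let $\varepsilon\to0$ and take the supremum over $\xi$.

### Part 3: comparison with $\ker Q$

**Step 1: we show $J_0\subseteq\ker Q$.** Let $a\in J_0$ and suppose $Q(a)\ne0$. As in (4) there are $\delta>0$ and $p$ with $E(Q(a)^*Q(a))>\delta$ on $\partial\Omega(pM)$, and (5) gives $\|a\lambda(q)\|^2\ge\|Q(a)v_q\|^2\ge\delta$ for all $q\in pM$. This contradicts (7).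

**Step 2: under (S), we show that $Q$ is completely isometric on $\mathcal A_\lambda(M)$.** Let $a,\xi,F''$ be as in Part 2, let $q$ be as in (S) for $F''$, and let $\chi\in\partial\Omega(qM)$, which exists by Lemma 2(a). If $[L_m,\chi]=[L_{n'},\chi]$ with $m\ne n'$ in $F''$, then $mx=n'x$ on some $X$ with $\chi(X)=1$. Then $\chi(X\cap qM)=1$, so some $x\in X\cap qM$ satisfies $mx=n'x$, contrary to the choice of $q$. So $V:\delta_m\mapsto\delta_{[L_m,\chi]}$ is isometric on $\ell^2(F'')$, and by (3) $\rho_\chi^{(n)}(Q^{(n)}(a))(1\otimes V)\xi=(1\otimes V)a\xi$. Thus $\|Q^{(n)}(a)\|\ge\|a\xi\|$; take the supremum over $\xi$ and use density.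

**Step 3: we conclude.** For $y\in\mathcal A_\lambda(M)$ we have $\|y+\ker Q\|=\|Q(y)\|=\|y\|$, so $\ker Q\subseteq J_0$ by Part 1, and $J_0=\ker Q$. The envelope is identified as in Section 8: $\partial C^*_\lambda(M)$ is generated by the completely isometric copy $Q(\mathcal A_\lambda(M))$, and Proposition 5, which needs only left cancellation, makes the universal map injective.

### Part 4: the converse for left reversible monoids

**Step 1: a dense $N_{m,n}$ produces an element of $\mathcal A_\lambda(M)\cap\ker Q$.** If $N_{m,n}$ is dense, then for each $p$ there is $x\in pM\cap N_{m,n}$, and $(\lambda(m)-\lambda(n))\lambda(x)=0$. So $\lambda(m)-\lambda(n)\in J_0\subseteq\ker Q$. It is nonzero because it sends $\delta_1$ to $\delta_m-\delta_n\ne0$. Thus $Q|_{\mathcal A_\lambda(M)}$ is not injective.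

**Step 2: we close the circle of equivalences.** Let $M$ be left reversible. Every nonempty right ideal $R$ is dense: for $r\in R$ we have $\emptyset\ne rM\cap pM\subseteq R\cap pM$. So if $Q|_{\mathcal A_\lambda(M)}$ is injective, then $N_{m,n}=\emptyset$ for all $m\ne n$, that is, $M$ is right cancellative. Right cancellation implies (S), and (S) implies the canonical isomorphism by Part 3. The canonical isomorphism implies injectivity: $Q|_{\mathcal A_\lambda(M)}$ is then the embedding $\kappa$ into the envelope followed by an isomorphism, since the two agree on the $\lambda(p)$.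

## 11. Part 5: the monoid $\langle a,b\mid ab=b^2\rangle$

**Step 1: we write the multiplication in normal form.** The rewriting rule $ab\to bb$ terminates, since the number of $a$'s drops, and it has no overlaps. So each element has a unique normal form $(k,l):=b^ka^l$. As $a^lb=b^{l+1}$,
$$(k,l)(0,l')=(k,l+l'),\qquad(k,l)(k',l')=(k+l+k',l')\quad(k'>0). \tag{10}$$
The first coordinate of the product is $k$ in the first case and $>k$ in the second. So $(k,l)$ and the product determine $(k',l')$, and $M$ is left cancellative. It is not right cancellative, because $a\cdot b=b\cdot b$ and $a\ne b$.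

**Step 2: we check that $M$ is right LCM and left reversible.** Put $T_n=\{(i,j):i\ge n\}$. By (10),
$$(k,l)M=\{(k,j):j\ge l\}\cup T_{k+l+1}, \tag{11}$$
and for $l=0$ this is $T_k$; so $T_n=b^nM$. For equal first coordinates, $(k,l)M$ and $(k,l')M$ are nested. Let $k<k'$. If $k'\ge k+l+1$, then $(k',l')M\subseteq T_{k+l+1}\subseteq(k,l)M$. If $k<k'\le k+l$, the row $\{(k,j)\}$ does not meet $(k',l')M$, and the row $\{(k',j)\}$ does not meet $T_{k+l+1}$, so
$$(k,l)M\cap(k',l')M=T_{k+l+1}\cap T_{k'+l'+1}=T_{\max(k+l,\,k'+l')+1},$$
which is principal. All intersections are nonempty.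

**Step 3: we describe $I$.** If $qM\cap p'M=rM$ with $r=qy=p'z$, then
$$(L_pL_q^{-1})(L_{p'}L_{q'}^{-1})=L_{py}L_{q'z}^{-1}.$$
Indeed, $q'm$ is in the domain iff $p'm\in qM\cap p'M=p'zM$ iff $m\in zM$; and $q'zn\mapsto p'zn=qyn\mapsto pyn$. Since $L_p=L_pL_1^{-1}$ and $L_q^{-1}=L_1L_q^{-1}$, every $u\in I$ has the form $L_pL_q^{-1}$.

**Step 4: we show that $I\ltimes\Omega$ is Hausdorff.** For $s,t\in I$ put $D=\{x\in\mathrm{dom}(s)\cap\mathrm{dom}(t):s(x)=t(x)\}$. This is the fixed-point set of $u=s^{-1}t=L_pL_q^{-1}$, so $D=q\{y:py=qy\}$. If $p=q$, then $D=qM$. Let $p=(k,l)\ne q=(k',l')$ and $y=(i,j)$. For $i=0$, (10) shows $py\neq qy$. For $i>0$, $py=(k+l+i,j)$ and $qy=(k'+l'+i,j)$. So $\{y:py=qy\}$ is $T_1=bM$ if $k+l=k'+l'$, and $\emptyset$ otherwise. In all cases $D\in\mathcal J$. By (1), $[s,\chi]=[t,\chi]$ iff $\chi(D)=1$, so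
$$\{\chi\in\Omega(\mathrm{dom}(s))\cap\Omega(\mathrm{dom}(t)):[s,\chi]=[t,\chi]\}=\Omega(D)$$
is clopen. Distinct germs $[s,\chi],[t,\chi]$ are separated by $[s,U],[t,U]$ with $U=(\Omega(\mathrm{dom}(s))\cap\Omega(\mathrm{dom}(t)))\setminus\Omega(D)$. Germs with different sources are separated since $\Omega$ is Hausdorff.

**Step 5: we compute the boundary groupoid.** By (11) every nonempty right ideal contains some $T_n$. So any two nonempty members of $\mathcal J$ meet, the only maximal character is $\chi_\infty$ with $\chi_\infty(X)=1$ for all $X\ne\emptyset$, and $G$ is a group. By (10), $\deg(k,l)=k+l$ is a homomorphism $M\to\mathbb N$. Define $G\to\mathbb Z$ by $[s,\chi_\infty]\mapsto\deg s(x)-\deg x$ for any $x\in\mathrm{dom}(s)$. For $s=L_pL_q^{-1}$ and $x=qy$ this is $\deg p-\deg q$, so it does not depend on $x$. It depends only on the germ (take $x$ in a set where two representatives agree), and it is a homomorphism (take $x\in\mathrm{dom}(st)$). It is surjective, as $\deg b=1$. It is injective: if $\deg s(x)=\deg x$, then by (10) $s(xb)=s(x)b=b^{\deg s(x)+1}=b^{\deg x+1}=xb$,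 so $s$ is the identity on $xbM$ and $[s,\chi_\infty]$ is trivial. Hence $G\cong\mathbb Z$ and $\partial C^*_\lambda(M)\cong C(\mathbb T)$.

**Step 6: we compare with the envelope.** $\partial C^*_\lambda(M)$ is commutative. But $\lambda(a)\lambda(b)=\lambda(b^2)\ne\lambda(ba)=\lambda(b)\lambda(a)$, because $b^2=(2,0)$ and $ba=(1,1)$. So $\mathcal A_\lambda(M)$ is noncommutative, and so is $C^*_{\mathrm{env}}(\mathcal A_\lambda(M))$, which contains a copy of it. The two C\*-algebras are not isomorphic. $\blacksquare$

In terms of Part 4: here $N_{a,b}=\{x:ax=bx\}=T_1=bM$ is dense, and $\lambda(a)-\lambda(b)$ is a nonzero element of $\mathcal A_\lambda(M)$ killed by $Q$. The failure is exactly in Proposition 4, at the line where right cancellation turned $mx=nx$ into $m=n$. Propositions 3 and 5 hold for this $M$ without change.
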